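# Projections onto the constants in $L_p(X)$ without local convexity

## 1. Averages in $\ell_{1/2}$

Take the space $\ell_{1/2}$ of real sequences with $\|x\|=\big(\sum_i|x_i|^{1/2}\big)^2<\infty$. Each unit vector $e_i$ has $\|e_i\|=1$, but averages of unit vectors are long:
$$\Big\|\tfrac14(e_1+e_2+e_3+e_4)\Big\|=\big(4\cdot\tfrac12\big)^2=4,\qquad \Big\|\tfrac1n(e_1+\dots+e_n)\Big\|=\big(n\cdot n^{-1/2}\big)^2=n .$$
Let $f_n:[0,1]\to\ell_{1/2}$ be the step function equal to $e_i$ on the $i$-th of $n$ equal intervals. Then $\|f_n(s)\|=1$ for all $s$, so $\big(\int\|f_n\|^p\big)^{1/p}=1$ for every $p$. Yet its integral $\frac1n\sum_{i\le n}e_i$ has length $n$. So integration is not a bounded operation on $\ell_{1/2}$-valued functions.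

In a Banach space, integration is the standard linear rule that takes a function to a vector and returns $x$ from the constant function $x$. It is not the only one. Already for real-valued functions, $f\mapsto\int fg$ does this for each bounded $g$ with $\int g=1$. Perhaps a cleverer rule works for $\ell_{1/2}$. It does not, and we can check this by hand.

Let $0<q<1\le p<\infty$, let $\|x\|=(\sum|x_i|^q)^{1/q}$ on $\ell_q$, and suppose that $P$ is a bounded linear map from $L_p(\ell_q)$ to $\ell_q$ with $P(\text{constant }x)=x$. For a Borel set $A\subset[0,1]$ let $m_i(A)$ be the $i$-th coordinate of $P(1_Ae_i)$. Then $m_i$ is additive, $m_i([0,1])=1$, and $|m_i(A)|\le\|P\|\,|A|^{1/p}$. Cut $[0,1]$ into $n$ intervals $A_1,\dots,A_n$ of length $1/n$. For a cyclic shift $\sigma$ of $\{1,\dots,n\}$ and signs $\eta_i=\pm1$, the function $f=\sum_{i\le n}\eta_i1_{A_{\sigma(i)}}e_i$ has norm $1$. The $i$-th coordinate of $Pf$ is $\eta_im+b$, where $m=m_i(A_{\sigma(i)})$ and $b$ does not depend on $\eta_i$. Since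 $|x|^q+|y|^q\ge|x+y|^q$,
$$\tfrac12\big(|m+b|^q+|m-b|^q\big)\ge\tfrac12|2m|^q=2^{q-1}|m|^q .$$
Averaging over all signs gives $\|P\|^q\ge2^{q-1}\sum_{i\le n}|m_i(A_{\sigma(i)})|^q$. Averaging over the $n$ cyclic shifts gives
$$\|P\|^q\ge\frac{2^{q-1}}n\sum_{i\le n}\sum_{j\le n}|m_i(A_j)|^q .$$
Now $|m_i(A_j)|\le\|P\|n^{-1/p}$, so $|m_i(A_j)|^q\ge|m_i(A_j)|\,(\|P\|n^{-1/p})^{q-1}$. Also $\sum_j|m_i(A_j)|\ge m_i([0,1])=1$. Hence $\|P\|^q\ge2^{q-1}\|P\|^{q-1}n^{(1-q)/p}$, that is, $\|P\|\ge2^{q-1}n^{(1-q)/p}$ for all $n$. This is impossible.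

For $\ell_q$, then, the failure of convexity rules out every bounded rule of this kind. Is that general? If a complete quasi-normed space $X$ admits a bounded linear rule $L_p(X)\to X$ that returns $x$ from the constant function $x$, where $1\le p<\infty$, must $X$ be locally convex? The problem comes from the paper "Isomorphisms between $L_p$-Function Spaces when $p<1$" (http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf). The answer is no, for every $p\in[1,\infty)$.

## 2. Quasi-norms, $L_p(X)$, and three theorems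

**Definition (quasi-Banach space).** A quasi-norm on a real vector space satisfies $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\|x\|$, and $\|x+y\|\le k(\|x\|+\|y\|)$ with a constant $k$. A quasi-Banach space is a real topological vector space topologized by, and complete under, a quasi-norm. For $0<q<1$, a $q$-norm is a quasi-norm with $\|x+y\|^q\le\|x\|^q+\|y\|^q$, and a complete space with a $q$-norm is called $q$-Banach.

A $q$-norm satisfies the quasi-triangle inequality with $k=2^{1/q-1}$. It is continuous, because $\big|\|x\|^q-\|y\|^q\big|\le\|x-y\|^q$. The space $\ell_q$ is $q$-Banach.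

**Definition ($L_p(X)$ and projections).** Write $\Omega=[0,1]$ with Lebesgue measure. $L_p(X)$ is the space of Borel maps $f:\Omega\to X$ with separable range and $\|f\|=(\int\|f(s)\|^p\,ds)^{1/p}<\infty$, modulo equality almost everywhere. The constant function $x$ is written $1\otimes x$. A projection onto the constants is a continuous linear operator on $L_p(X)$ whose range is the space of constant functions and which is the identity there.

Such a projection is the same thing as a bounded linear $P:L_p(X)\to X$ with $P(1\otimes x)=x$: the projection is $f\mapsto1\otimes Pf$, and it has the same norm as $P$. We use four elementary facts.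

**Fact 1.** A quasi-Banach space with unit ball $B=\{\|x\|\le1\}$ is locally convex if and only if the convex hull $\operatorname{conv}B$ is bounded. In that case there are a norm $|\cdot|$ and a constant $K$ with $|x|\le\|x\|\le K|x|$.

If $X$ is locally convex, there is a convex neighborhood $W\subset B$ of $0$, and $rB\subset W$ for some $r>0$. So $\operatorname{conv}B\subset r^{-1}W\subset r^{-1}B$. Conversely, let $\operatorname{conv}B\subset KB$. The Minkowski functional $|\cdot|$ of $\operatorname{conv}B$ is a norm. From $B\subset\operatorname{conv}B$ we get $|x|\le\|x\|$. If $|x|<1$, then $x\in\operatorname{conv}B$ and $\|x\|\le K$, so $\|x\|\le K|x|$ in general.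

**Fact 2.** A $q$-normed space is complete if and only if every series with $\sum\|x_n\|^q<\infty$ converges. (This is the usual argument for the metric $\|x-y\|^q$.)

**Fact 3.** If $\mu$ is $\sigma$-finite and $E$ is $q$-Banach, then $L_1(\mu;E)$, with $\|f\|=\int\|f\|_E\,d\mu$, is $q$-Banach, and simple functions are dense in it.

With $a=\|f\|_E$ and $b=\|g\|_E$, Minkowski's inequality in $L_{1/q}$ gives
$$\Big(\int\|f+g\|_E\Big)^q\le\Big(\int(a^q+b^q)^{1/q}\Big)^q\le\Big(\int a\Big)^q+\Big(\int b\Big)^q .$$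
The same inequality for infinite sums shows that if $\sum\|f_n\|^q<\infty$, then $\sum_n\|f_n(s)\|_E^q<\infty$ for almost every $s$. So $\sum f_n$ converges almost everywhere in $E$, and the inequality applied to tails gives convergence in $L_1(\mu;E)$. For density, let $(y_m)$ be dense in the range of $f$, let $h>0$ with $\int h\,d\mu\le1$, and let $\eta>0$. Put $g(s)=y_m$ for the first $m$ with $\|f(s)-y_m\|_E<\eta h(s)$. Then $\|f-g\|\le\eta$, and the countably valued integrable function $g$ is a limit of simple functions.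

**Fact 4.** If $\mathcal R$ is a closed subspace of a $q$-Banach space $\mathcal V$, then $\mathcal V/\mathcal R$ with $\|QH\|=\inf_{\rho\in\mathcal R}\|H-\rho\|$ is $q$-Banach. (Lift a series with $\sum\|x_n\|^q<\infty$ to a series in $\mathcal V$ with the same property, and use Fact 2.)

Here are the results. The first already answers the question.

**Theorem A.** Let $0<q<1$. There are a separable quasi-Banach space $X$ whose quasi-norm is a $q$-norm, not locally convex, and a linear $P:L_1(X)\to X$ with $\|P\|\le4$ and $P(1\otimes x)=x$ for all $x\in X$. Hence for every $p\in[1,\infty)$, $f\mapsto1\otimes Pf$ is a projection, of norm $\le4$, of $L_p(X)$ onto the constant functions.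

**Theorem B.** Let $0<q<1$ and $C>1$. There are a separable $q$-Banach space $X\neq\{0\}$ with $X^*=\{0\}$ and a linear $P:L_1(X)\to X$ with $\|P\|\le C$ and $P(1\otimes x)=x$ for all $x$. Hence $f\mapsto1\otimes Pf$ is a projection onto the constants of norm $\le C$ on every $L_p(X)$, $1\le p<\infty$.

**Theorem C.** Let $1\le p<\infty$, let $X\ne\{0\}$ be a quasi-Banach space, and let $P:L_p(X)\to X$ be bounded linear with $P(1\otimes x)=x$. If $\|P\|=1$, the quasi-norm of $X$ is a norm. More generally, with the iterates $P^{(N)}$ defined in Section 3, if $\liminf_NN^{-1/2}\|P^{(N)}\|=0$, then $X$ is locally convex and $P$ is integration on simple functions. Conversely, every locally convex $X$ has such a $P$ with $\sup_N\|P^{(N)}\|<\infty$.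

So $1$ is the sharp constant: norm $1$ forces a Banach space, while every $C>1$ is compatible even with $X^*=\{0\}$. The passage from $L_1$ to $L_p$ in Theorems A and B is immediate, since $\|f\|_{L_1(X)}\le\|f\|_{L_p(X)}$ for $p\ge1$.

## 3. Iterating $P$ and the law of large numbers

A sensible first attempt is to prove the answer "yes" by showing that $P$ must be integration. If it is, then every convex combination $\sum\lambda_ix_i$ with $\|x_i\|\le1$ equals $PF$ for a step function $F$ with $\|F\|\le1$. So $\operatorname{conv}B$ is bounded and Fact 1 applies. To compare $PF$ with $\int F$, we apply $P$ in many variables, where the law of large numbers replaces a function by its mean.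

**Definition (iterates).** Let $(A_i)_{i\le n}$ be a Borel partition of $\Omega$ and put $T_ix=P(1_{A_i}x)$, so that $\sum_iT_i=I$. For $Y=\sum_{w\in[n]^N}1_{A_{w_1}\times\cdots\times A_{w_N}}y_w$, where $[n]=\{1,\dots,n\}$, put
$$P^{(N)}Y=\sum_wT_{w_1}T_{w_2}\cdots T_{w_N}y_w .$$
$\|P^{(N)}\|$ is the supremum of $\|P^{(N)}Y\|/\|Y\|_{L_p(\Omega^N;X)}$ over all partitions and all $Y\ne0$, and $P^{(0)}$ is the identity of $X$.

*Example.* Let $X=\mathbb R$, $p=1$, $Pf=\int fg$ with $g$ bounded and $\int g=1$. Then $P^{(N)}Y=\int Y(s)\,g(s_1)\cdots g(s_N)\,ds$, so $\|P^{(N)}\|=\|g\|_\infty^N$. Unless $g=1$ almost everywhere, $\|g\|_\infty>1$ and the iterates grow exponentially.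

### Proof of Theorem C

**Step 1.** *We check that $P^{(N)}$ makes sense and that $\|P^{(N)}\|\le\|P\|^N$.* If each $A_i$ is split into pieces, then $T_i$ is the sum of the operators of its pieces. Expanding the products, we see that $P^{(N)}Y$ does not change. If $|A_i|=0$, then $T_i=0$, so values of $Y$ on null boxes do not matter. Passing to a common refinement of two partitions, we see that $P^{(N)}$ is well defined and linear. Writing $Y(i,\cdot)$ for $Y(s_1,\cdot)$ with $s_1\in A_i$, we have
$$P^{(N)}Y=P\Big(\sum_i1_{A_i}\,P^{(N-1)}\big(Y(i,\cdot)\big)\Big).$$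
Therefore
$$\|P^{(N)}Y\|\le\|P\|\,\|P^{(N-1)}\|\Big(\sum_i|A_i|\,\|Y(i,\cdot)\|^p\Big)^{1/p}=\|P\|\,\|P^{(N-1)}\|\,\|Y\|,$$
and induction gives the bound.

**Step 2.** *We record what $P^{(N)}$ does to functions that ignore a variable.* For $F$ a function of $N-1$ variables and $1\le j\le N$, let
$$F^{[j]}(s_1,\dots,s_N)=F(s_1,\dots,\widehat{s_j},\dots,s_N),$$
with $s_j$ omitted. (For instance, if $F$ is a function of one variable, then $F^{[1]}(s_1,s_2)=F(s_2)$ and $F^{[2]}(s_1,s_2)=F(s_1)$.) Summing over $w_j$ first and using $\sum_iT_i=I$ gives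
$$P^{(N)}(F^{[j]})=P^{(N-1)}(F).\tag{1}$$
In particular $P^{(N)}$ fixes constants, and for a step function $F=\sum_i1_{A_i}x_i$ the function $s\mapsto F(s_j)$ on $\Omega^N$ satisfies $P^{(N)}(F(s_j))=\sum_iT_ix_i=PF$ for each $j$.

**Step 3.** *We compare $PF$ with $x=\int F=\sum_i|A_i|x_i$.* Averaging over $j$, with $N_i(s)=\#\{j\le N:s_j\in A_i\}$,
$$PF-x=P^{(N)}\Big(\frac1N\sum_{j\le N}F(s_j)-x\Big)=P^{(N)}\Big(\sum_i\Big(\frac{N_i}N-|A_i|\Big)x_i\Big).$$
The coordinates $s_1,\dots,s_N$ are independent and uniform. By Hoeffding's inequality, $|\{s:|N_i/N-|A_i||>t\}|\le2e^{-2Nt^2}$, so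
$$\int_{\Omega^N}\Big|\frac{N_i}N-|A_i|\Big|^p\,ds\le\int_0^\infty2p\,t^{p-1}e^{-2Nt^2}dt=c_p\,N^{-p/2},\qquad c_p=\int_0^\infty2p\,u^{p-1}e^{-2u^2}du .$$
Let $k\ge1$ be the quasi-norm constant. The argument of $P^{(N)}$ has pointwise quasi-norm at most $k^n\sum_{i\le n}|N_i/N-|A_i||\,\|x_i\|$. Taking $L_p$ norms, for fixed $F$,
$$\|PF-x\|\le\|P^{(N)}\|\cdot O(N^{-1/2}).\tag{2}$$

**Step 4.** *We draw the conclusions.* If $\liminf N^{-1/2}\|P^{(N)}\|=0$, then (2) gives $PF=\int F$ for every simple $F$, so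
$$\Big\|\sum|A_i|x_i\Big\|\le\|P\|\Big(\sum|A_i|\|x_i\|^p\Big)^{1/p}\le\|P\|\max_i\|x_i\| .\tag{3}$$
Any convex weights occur as $(|A_i|)$. Hence $\operatorname{conv}B\subset\|P\|B$, and $X$ is locally convex by Fact 1. If $\|P\|=1$, then $\|P^{(N)}\|\le1$ for all $N$, so (3) holds with $\|P\|=1$ and $B$ is convex. For $x,y\ne0$ the vector $(x+y)/(\|x\|+\|y\|)$ is a convex combination of $x/\|x\|$ and $y/\|y\|$, so $\|x+y\|\le\|x\|+\|y\|$.

**Step 5.** *We prove the converse.* Let $X$ be locally convex, and let $|\cdot|\le\|\cdot\|\le K|\cdot|$ as in Fact 1. Let $Pf=\int f$ be the Bochner integral in $(X,|\cdot|)$. Here $T_i=|A_i|I$, so $P^{(N)}Y=\int Y$ and $\|P^{(N)}Y\|\le K\int|Y|\le K\|Y\|_{L_p}$. The same estimate shows that $P$ is bounded, and $P(1\otimes x)=x$. $\blacksquare$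

The attempt stops exactly at (2). For general $P$ we know only $\|P^{(N)}\|\le\|P\|^N$, and the gain $N^{-1/2}$ cannot compensate exponential growth. The example $Pf=\int fg$ shows that such growth occurs even for $X=\mathbb R$, and there $P$ is indeed not integration. So exponentially growing iterates are the loophole, and we now build a space in which the iterates are as free as possible.

## 4. A quotient in which the iterates are free

Suppose that $P:L_1(X)\to X$ has norm $\le C$ and that some bounded vectors of $X$ are labeled by a set. An iterate $P^{(N)}$ sends functions on $\Omega^N$ to vectors at a cost of at most $C^N$, and the relations (1) hold. We turn this around: take functions on all $\Omega^N$ as formal objects, with cost $C^N$, and impose the relations (1).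

**Conventions.** $|S|$ is the Lebesgue measure of $S\subset\Omega^N$; $\Omega^0$ is a point of mass $1$; $s_T=(s_i)_{i\in T}$. Let $\mathcal I$ be a countable set, $E=\ell_q(\mathcal I)$ with unit vectors $u_i$, and $C>1$.

**Definition (the space $\mathcal V$).** $\mathcal V$ consists of the sequences $H=(H_N)_{N\ge0}$ with $H_N\in L_1(\Omega^N;E)$ and
$$\|H\|=\sum_{N\ge0}C^N\int_{\Omega^N}\|H_N\|_E<\infty .$$

This is $L_1(\mu;E)$ for the disjoint union of the $\Omega^N$ with weights $C^N$. By Fact 3 it is $q$-Banach, and it is separable. We regard $L_1(\Omega^N;E)$, and in particular $E$ ($N=0$), as a subspace of $\mathcal V$. Finite sums of elements $\varphi\otimes u_i$, with scalar $\varphi\in L_1(\Omega^N)$, are dense in $L_1(\Omega^N;E)$, and over all $N$ they are dense in $\mathcal V$.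

For Borel $A\subset\Omega$ and $H\in\mathcal V$ define $1_A\otimes H$ by
$$(1_A\otimes H)_{N+1}(s_1,\dots,s_{N+1})=1_A(s_1)H_N(s_2,\dots,s_{N+1}),\qquad(1_A\otimes H)_0=0 .$$
This is linear in $H$, and $\|1_A\otimes H\|=C|A|\,\|H\|$. For example, if $A_1,\dots,A_n$ partition $\Omega$ into pieces of measure $1/n$, then $\sum_{i\le n}1_{A_i}\otimes u_i$ has norm $C$, while $\frac1n\sum_{i\le n}u_i$ has norm $n^{1/q-1}$.

**Proposition 1.** Let $\mathcal R\subset\mathcal V$ be a closed subspace such that

* (R1) $F^{[j]}-F\in\mathcal R$ for all $F\in L_1(\Omega^{N-1};E)$, $N\ge1$, $1\le j\le N$;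
* (R2) $H\in\mathcal R$ implies $1_A\otimes H\in\mathcal R$ for all Borel $A$.

Let $X=\mathcal V/\mathcal R$ with quotient map $Q$. Then $X$ is a separable $q$-Banach space and there is a linear $P:L_1(X)\to X$ with $\|P\|\le C$ and $P(1\otimes x)=x$.

**Step 1.** *We define $P$ on simple functions.* For $x=QH$ put $\beta(A,x)=Q(1_A\otimes H)$. By (R2) this does not depend on the choice of $H$. It is linear in $x$, finitely additive in $A$, and zero if $|A|=0$. Put $P(\sum1_{A_i}x_i)=\sum\beta(A_i,x_i)$. If $\sum1_{A_i}x_i=0$ almost everywhere, split the $A_i$ into the atoms of the finite algebra they generate. On each atom $D$ of positive measure the sum of the $x_i$ with $A_i\supset D$ is $0$, and atoms of measure zero contribute $0$. So $\sum\beta(A_i,x_i)=0$, and $P$ is well defined and linear.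

**Step 2.** *We bound $P$.* Let the $A_i$ be disjoint, $\eta>0$, $QH_i=x_i$ and $\|H_i\|\le(1+\eta)\|x_i\|$. The elements $1_{A_i}\otimes H_i$ have disjoint supports, so
$$\Big\|P\Big(\sum1_{A_i}x_i\Big)\Big\|\le\Big\|\sum1_{A_i}\otimes H_i\Big\|=C\sum|A_i|\,\|H_i\|\le C(1+\eta)\Big\|\sum1_{A_i}x_i\Big\|_{L_1(X)} .$$
Let $\eta\to0$ and extend by density (Fact 3).

**Step 3.** *We check constants.* For $F\in L_1(\Omega^N;E)$ we have $1_\Omega\otimes F=F^{[1]}$, so $P(1\otimes QF)=QF^{[1]}=QF$ by (R1). By linearity and continuity $P(1\otimes x)=x$ for all $x\in X$. $\square$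

**The basic relations.** For scalar $\varphi\in L_1(\Omega^{N-1})$, $1\le j\le N$ and $i\in\mathcal I$ consider
$$\varphi^{[j]}\otimes u_i-\varphi\otimes u_i .\tag{4}$$
If a closed subspace $\mathcal R$ contains all elements (4), then (R1) holds, because $F\mapsto F^{[j]}-F$ is bounded and linear from $L_1(\Omega^{N-1};E)$ to $\mathcal V$ and finite sums of elements $\varphi\otimes u_i$ are dense. Moreover
$$1_A\otimes\big(\varphi^{[j]}\otimes u_i-\varphi\otimes u_i\big)=(1_A\otimes\varphi)^{[j+1]}\otimes u_i-(1_A\otimes\varphi)\otimes u_i ,\tag{5}$$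
where $(1_A\otimes\varphi)(s_1,\dots,s_N)=1_A(s_1)\varphi(s_2,\dots,s_N)$. So $H\mapsto1_A\otimes H$ maps the set of elements (4) into itself. This is why (R1) has to be imposed for all $j$, although Step 3 used only $j=1$.

The smallest relations are $1_\Omega\otimes u_i\sim u_i$ ($N=1$), and, for $N=2$, that $\varphi(s_1)u_i$, $\varphi(s_2)u_i$ on $\Omega^2$ and $\varphi(s_1)u_i$ on $\Omega$ are all identified. Nothing identifies $1_A\otimes u_i$ with $|A|u_i$.

Any closed $\mathcal R$ with these properties yields an $X$ with a projection. The danger is that $\mathcal R$ is too large. To bound quasi-norms in the quotient from below, we need functionals on $\mathcal V$ that vanish on (4).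

## 5. Consistent families of functions on $\Omega^N$

**Definition (consistent family).** A consistent family is a sequence of bounded Borel functions $f_N:\Omega^N\to\mathbb R$, $N\ge0$, such that for all $N\ge1$ and $1\le j\le N$, $\int f_N\,ds_j=f_{N-1}$ almost everywhere, as a function of the remaining variables in order.

By Fubini, for scalar $F\in L_1(\Omega^{N-1})$,
$$\int_{\Omega^N}F^{[j]}f_N=\int_{\Omega^{N-1}}Ff_{N-1}.\tag{6}$$
So if $|f_N|\le\mathrm{const}\cdot C^N$, the functional $K\mapsto\sum_N\int K_N^{(i)}f_N$, where $K_N^{(i)}$ is the $i$-th coordinate of $K_N$, is bounded on $\mathcal V$ and kills all elements (4).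

*Example.* If $g$ is bounded with $\int g=1$, then $f_N(s)=g(s_1)\cdots g(s_N)$ is consistent. If $h$ is bounded with $\int h=0$, then $f_N(s)=1+\sum_{i<j}h(s_i)h(s_j)$ is consistent, with $f_0=f_1=1$ and $f_2=1+h(s_1)h(s_2)$.

We shall want families with $f_0=1$ that vanish on prescribed small sets $S_N\subset\Omega^N$. Nonnegative families are not enough. Let $S_2=\{(s,t)\in\Omega^2:|s-t|<\delta\}$ and suppose that a consistent family with all $f_N\ge0$ and $f_0=1$ has $f_2=0$ on $S_2$. For $i<j\le N$, integrating out the other variables gives $\int_{\{(s_i,s_j)\in S_2\}}f_N=\int_{S_2}f_2=0$, so $f_N=0$ almost everywhere on $\{(s_i,s_j)\in S_2\}$. Divide $[0,1]$ into $m$ intervals of length $1/m<\delta$ and take $N=m+1$. By the pigeonhole principle two of any $N$ points lie in one interval, so these sets cover $\Omega^N$ and $f_N=0$ almost everywhere. But $\int f_N=f_0=1$. So sign changes are forced, however small $\delta$ is.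

The way out is to prescribe only $f_0,\dots,f_R$, and to extend to all $N$ by inclusion–exclusion, accepting signs.

**Extension device.** Let $f_0'=1,f_1',\dots,f_R'$ be symmetric bounded Borel functions, $f_N'$ on $\Omega^N$, consistent up to $R$. For $0\le k\le R$ put
$$d_k(s_1,\dots,s_k)=\sum_{T\subset[k]}(-1)^{k-|T|}f'_{|T|}(s_T).$$
Then $d_k$ is symmetric and $d_0=1$. For $k\ge1$, $\int d_k\,ds_j=0$ almost everywhere: for each $T\not\ni j$ the integrals of the terms of $T$ and $T\cup\{j\}$ cancel by consistency. Let $w_0=1,w_1,\dots,w_R$ be real and put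
$$f_N(s)=\sum_{S\subset[N],\,|S|\le R}w_{|S|}\,d_{|S|}(s_S),\qquad N\ge0.\tag{7}$$
Integrating over $s_j$ kills the terms with $j\in S$ and leaves the others unchanged, and the latter sum to $f_{N-1}$. So (7) is a symmetric consistent family with $f_0=1$. For $N\le R$ the condition $|S|\le R$ is void, and exchanging sums over $T\subset S\subset[N]$ gives
$$f_N(s)=\sum_{T\subset[N]}b_{N,|T|}f'_{|T|}(s_T),\qquad b_{N,j}=\sum_{i=0}^{N-j}(-1)^i\binom{N-j}iw_{i+j}.\tag{8}$$
If all $w_k=1$, then $b_{N,N}=1$ and $b_{N,j}=0$ for $j<N$, so $f_N=f_N'$ for $N\le R$.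

*Example.* Let $R=1$, $w_1=1$ and $f_1'=\frac43\,1_{(1/4,1]}$. Then $f_N(s)=1+\sum_{i\le N}(f_1'(s_i)-1)$. Each summand is $-1$ or $\frac13$, so $f_N$ takes values between $1-N$ and $1+N/3$, and $f_1=0$ on $[0,\frac14]$.

## 6. Families that vanish on small sets

**Lemma 2.** Let $M\ge1$ and let $S_N\subset\Omega^N$ ($1\le N\le M$) be Borel with $\sum_{N=1}^MM^N|S_N|\le\frac12$. There is a consistent family with $f_0=1$; $f_N=0$ on $S_N$ and $0\le f_N\le2$ for $1\le N\le M$; and $|f_N|\le2\cdot3^N$ for all $N$.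

**Step 1.** *We remove from $\Omega^M$ every point that contains a forbidden subtuple.* Let $G$ be the set of $s\in\Omega^M$ with $(s_{\iota(1)},\dots,s_{\iota(N)})\notin S_N$ for all $1\le N\le M$ and all injections $\iota:[N]\to[M]$. It is symmetric. There are at most $M^N$ injections for each $N$, so $|G^c|\le\sum M^N|S_N|\le\frac12$.

**Step 2.** *We take marginals.* For $N\le M$ put $f_N'(r)=|G|^{-1}\int_{\Omega^{M-N}}1_G(r,t)\,dt$. These functions are symmetric and consistent up to $M$, they have values in $[0,2]$, and $f_0'=1$. If $r\in S_N$, then $(r,t)\notin G$ for all $t$ (take $\iota$ to be the inclusion), so $f_N'(r)=0$.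

**Step 3.** *We extend.* Apply (7) with $R=M$ and all $w_k=1$. Then $f_N=f_N'$ for $N\le M$. Since $|d_k|\le2\cdot2^k$, we get $|f_N|\le\sum_k\binom Nk2\cdot2^k=2\cdot3^N$. $\square$

## 7. Unbounded averages in the quotient: Theorem A

Take $C=4$, $\mathcal I=\mathbb N$, $E=\ell_q$ with unit vectors $e_i=u_i$, and let $\mathcal R$ be the closed linear span of the elements (4). Then (R1) holds by Section 4, and (R2) holds by (5) and the continuity of $H\mapsto1_A\otimes H$. Let $X=\mathcal V/\mathcal R$ and $P$ be given by Proposition 1, so $\|P\|\le4$.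

Put $x_n=\frac1n\sum_{i\le n}e_i$. Since $\|Qe_i\|\le1$, the vectors $Qx_n$ lie in the convex hull of the unit ball of $X$. By Fact 1 it suffices to show $\sup_n\|Qx_n\|=\infty$. The obvious tool, a fixed functional $\psi\in X^*$, is useless here: $|\psi(Qx_n)|\le\max_i|\psi(Qe_i)|\le\|\psi\|$ for all $n$. The way around this is to choose the functional after seeing the competitor. Given $H$ with $QH=Qx_n$, we look for one coordinate $i$ and a consistent family that is zero where the $i$-th coordinate of $H$ is dominant. Such places are rare for most $i$, because a vector of $\ell_q$ has few dominant coordinates, and the nondominant ones have a small sum.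

Fix $M\ge1$, $\theta\in(0,1)$ and $n\ge8(M+1)M^M\theta^{-q}$. Let $H\in\mathcal V$ with $QH=Qx_n$, and put $a=\|H\|$. Let $H_N^{(i)}$ be the coordinates of $H_N$, $g_N=\|H_N\|_E$, and
$$S_N^i=\{s\in\Omega^N:|H_N^{(i)}(s)|>\theta g_N(s)\}.$$

**Step 1.** *We record how dominant coordinates behave.* Since $\sum_i|H_N^{(i)}|^q=g_N^q$, pointwise
$$\sum_i1_{S_N^i}\le\theta^{-q},\qquad\sum_i|H_N^{(i)}|1_{(S_N^i)^c}\le(\theta g_N)^{1-q}\sum_i|H_N^{(i)}|^q=\theta^{1-q}g_N,\qquad\sum_i|H_N^{(i)}|\le g_N .\tag{9}$$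

**Step 2.** *We choose the coordinate $i$.* For $i\le n$ let
$$\alpha_i=\sum_{N=0}^MM^N|S_N^i|,\qquad\beta_i=\sum_NC^N\!\int|H_N^{(i)}|1_{(S_N^i)^c},\qquad\gamma_i=\sum_NC^N\!\int|H_N^{(i)}| .$$
By (9), $\sum_{i\le n}\alpha_i\le(M+1)M^M\theta^{-q}$, $\sum_{i\le n}\beta_i\le\theta^{1-q}a$ and $\sum_{i\le n}\gamma_i\le a$. For each of the three sequences, fewer than $n/4$ indices exceed $4/n$ times the bound on the sum. So some $i\le n$ satisfies
$$\alpha_i\le\tfrac4n(M+1)M^M\theta^{-q}\le\tfrac12,\qquad\beta_i\le\tfrac4n\theta^{1-q}a,\qquad\gamma_i\le\tfrac4na .$$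
Fix it. Since $|S_0^i|\le\alpha_i<1$ and $\Omega^0$ is one point of mass $1$, $S_0^i=\emptyset$.

**Step 3.** *We build the functional.* Lemma 2 applies to $(S_N^i)_{1\le N\le M}$ and gives $(f_N)$. Put $\Phi(K)=\sum_N\int K_N^{(i)}f_N$ for $K\in\mathcal V$. Since $|f_N|\le2\cdot3^N\le2C^N$, $\Phi$ is bounded on $\mathcal V$. By (6) it vanishes on the elements (4), hence on $\mathcal R$. As $H-x_n\in\mathcal R$, $\Phi(H)=\Phi(x_n)=\frac1nf_0=\frac1n$.

**Step 4.** *We estimate $\Phi(H)$ from above.* For $N\le M$, $f_N$ vanishes on $S_N^i$ and $|f_N|\le2$ elsewhere (for $N=0$, $S_0^i=\emptyset$ and $f_0=1$), so these terms contribute at most $2\beta_i$. For $N>M$ we use $2\cdot3^N=2(\frac34)^NC^N$. Altogether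
$$\frac1n=\Phi(H)\le2\beta_i+2\big(\tfrac34\big)^{M+1}\gamma_i\le\frac{8a}n\Big(\theta^{1-q}+\big(\tfrac34\big)^{M+1}\Big).$$
Taking the infimum over $H$,
$$\|Qx_n\|\ge\tfrac18\Big(\theta^{1-q}+\big(\tfrac34\big)^{M+1}\Big)^{-1}\qquad\text{for all }n\ge8(M+1)M^M\theta^{-q}.$$
As $\theta\downarrow0$ and $M\to\infty$ the right side becomes arbitrarily large. So $X$ is not locally convex. $\blacksquare$

This settles the problem: the answer is no, for every $p\in[1,\infty)$.

## 8. The multiplier $1/\Gamma(1+\varepsilon j)$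

For Theorem B two things must improve. First, Step 4 above needs $C>3$, because of the bound $2\cdot3^N$ in Lemma 2. For $C$ close to $1$ we need families with $|f_N|\le2c^N$, where $1<c<C$. Second, to get $X^*=\{0\}$ we shall make a fixed vector an average of short vectors, each of these an average of still shorter ones, and so on through infinitely many levels. The functional must then be small on exceptional sets of levels $k=1,\dots,L$ simultaneously, with $L$ chosen only after $H$ is known. Lemma 2 with $M=m_L$ would require sets of level $k$ to have measure at most $\frac12m_L^{-N}$, a threshold that depends on $L$. We need a threshold $\delta_k$ that depends on $k$ only.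

The growth $3^N$ comes from the sharp cutoff at $|S|=R$ in (7). We therefore choose weights $w_j$ that start near $1$ and decay, and ask for three things: $w_j\approx1$ for small $j$; good control of $\sum_j\binom Nj|b_{N,j}|$, which governs $f_N$ for $N\le R$ by (8); and $\sum_j\binom Nj\lambda^jw_j\le c'^N$ for large $N$, which governs $N>R$ by (7). Geometric weights $w_j=\rho^j$ with $0<\rho<1$ give $b_{N,j}=\rho^j(1-\rho)^{N-j}$ and $\sum_j\binom Njb_{N,j}=1$, which is perfect for the second request. But $\sum_j\binom Nj\lambda^j\rho^j=(1+\lambda\rho)^N$ is too large when $\rho$ is near $1$. Positive mixtures $w_j=\int\rho^j\,d\nu(\rho)$, with $\nu$ a probability measure on $[0,1]$, do not help, since $w_j\ge w_1^j$ by Jensen's inequality. A complex superposition of geometric sequences does help.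

Let $\varepsilon>0$ and $w_j=1/\Gamma(1+\varepsilon j)$, and let $b_{N,j}$ be given by (8) with this $w$.

**Lemma 3.**

* (a) $\sum_{j=0}^N\binom Nj|b_{N,j}|\le3(1+\pi\varepsilon)^N$ for all $N$.
* (b) For fixed $m$, as $\varepsilon\to0$: $\max_{N\le m}|w_N-1|\to0$ and $\max_{N\le m}\sum_{j<N}\binom Nj|b_{N,j}|\to0$.
* (c) For fixed $\varepsilon>0$, $\lambda>0$ and $c'>1$: $\sum_{j=0}^N\binom Nj\lambda^jw_j\le\frac12c'^N$ for all sufficiently large $N$.

**Step 1.** *We prove (a) by writing $w_j$ as a superposition of powers.* Hankel's formula is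
$$\frac1{\Gamma(y)}=\frac1{2\pi i}\int_{\mathcal H}e^zz^{-y}\,dz ,$$
where $\mathcal H$ consists of the unit circle and the two sides ($\arg z=\pm\pi$) of the ray $(-\infty,-1]$. With $\vartheta=z^{-\varepsilon}$ we get
$$w_j=\frac1{2\pi i}\int_{\mathcal H}\frac{e^z}z\vartheta^j\,dz,\qquad b_{N,j}=\frac1{2\pi i}\int_{\mathcal H}\frac{e^z}z\vartheta^j(1-\vartheta)^{N-j}\,dz .$$
By the binomial theorem
$$\sum_j\binom Nj|b_{N,j}|\le\frac1{2\pi}\int_{\mathcal H}\frac{|e^z|}{|z|}\big(|\vartheta|+|1-\vartheta|\big)^N|dz| .$$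
On $\mathcal H$ we have $|z|\ge1$, so $r=|\vartheta|\le1$ and $|\arg\vartheta|\le\pi\varepsilon$. Thus $|1-\vartheta|\le(1-r)+r\pi\varepsilon$ and $|\vartheta|+|1-\vartheta|\le1+\pi\varepsilon$. Finally, the circle contributes at most $2\pi e$ and the two rays contribute $2\int_1^\infty e^{-x}x^{-1}dx\le2e^{-1}$, so
$$\frac1{2\pi}\int_{\mathcal H}\frac{|e^z|}{|z|}|dz|\le e+\frac1{\pi e}<3 .$$

**Step 2.** *We prove (b).* As $\varepsilon\to0$, $w_j\to1$ for each $j$. Hence $b_{N,j}\to\sum_i(-1)^i\binom{N-j}i=0$ for $j<N$. Only finitely many quantities are involved.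

**Step 3.** *We prove (c) by splitting the sum at $j=\eta N$.* For $0<x<1$ and $\eta>0$,
$$\sum_{j\le\eta N}\binom Nj\lambda^j\le x^{-\eta N}\sum_j\binom Nj(\lambda x)^j=x^{-\eta N}(1+\lambda x)^N ,$$
because $x^{j-\eta N}\ge1$ for $j\le\eta N$. Choose $x$ with $1+\lambda x\le c'^{1/4}$, then $\eta$ with $x^{-\eta}\le c'^{1/4}$. The sum is then at most $c'^{N/2}$. For $y\ge0$, $\Gamma(1+y)\ge\int_1^\infty t^ye^{-t}dt\ge e^{-1}$, so $w_j\le e$. Hence the terms $j\le\eta N$ of the sum in (c) contribute at most $e\,c'^{N/2}\le\frac14c'^N$ for large $N$. For $j>\eta N$ we use that for each $D\ge1$, $\Gamma(1+y)\ge\int_D^\infty t^ye^{-t}dt\ge D^ye^{-D}$. Choose $D$ with $D^{\varepsilon\eta}\ge2(1+\lambda)$. Then $w_j\le e^DD^{-\varepsilon\eta N}\le e^D(2(1+\lambda))^{-N}$ for $j>\eta N$. These terms contribute at most $(1+\lambda)^Ne^D(2(1+\lambda))^{-N}=e^D2^{-N}$, which is at most $\frac14c'^N$ for large $N$. $\square$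

## 9. Excluding sets level by level

We now process the levels one after the other. At step $k$ we take the family $f^{(k-1)}$ from the previous step, cut $f_R^{(k-1)}$ down to a good set $G\subset\Omega^R$, take marginals, and extend by (7) with the weights of Lemma 3.

One point needs care. In Lemma 2 the function that was cut down was the constant $1$. Now $f^{(k-1)}_R$ changes sign and may be as large as $2c^R$. If $G$ removes a substantial part of the fiber over $r\in\Omega^N$, then $\int f_R^{(k-1)}(r,t)1_G(r,t)\,dt$ need not be comparable to $f_N^{(k-1)}(r)$: the cancellation is destroyed, and the only bound is $2c^R$, which is useless for $N$ much smaller than $R$. The remedy is to choose $G$ so that each fiber is removed either entirely or up to a tiny proportion. We remove not only the forbidden set $B$, but also all points with a subtuple over which the fiber of $B$ is too big, with thresholds that form a geometric progression in the length of the subtuple.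

**Lemma 4.** Let $c>1$ and $c_k=1+(1-2^{-k})(c-1)$. Let $\zeta_k\in(0,1]$ with $\prod_k(1+2\zeta_k)\le2$, and let $m_1\le m_2\le\cdots$ be positive integers with $(c_{k-1}/c_k)^{m_k/2}\le\frac16$. There are $\delta_k\in(0,1)$, $k\ge1$, such that the following holds. For every $L$ and all Borel $S_{N,k}\subset\Omega^N$ ($1\le k\le L$, $1\le N\le m_k$) with $|S_{N,k}|\le\delta_k$, there is a consistent family with $f_0=1$, $|f_N|\le2c^N$ a.e. for all $N$, and $|f_N|\le2\sum_{i\ge k}\zeta_i$ a.e. on $S_{N,k}$ for all $1\le k\le L$, $1\le N\le m_k$.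

Put $\Pi_k=\prod_{i\le k}(1+2\zeta_i)\le2$, $\Pi_0=1$. We construct symmetric consistent families $f^{(0)}\equiv1,f^{(1)},\dots,f^{(L)}$ with $f_0^{(k)}=1$ and
$$|f_N^{(k)}|\le\Pi_kc_k^N\quad\text{a.e., for all }N\ge0 .\tag{10}$$
For $k=0$ this holds, as $c_0=1$. Pointwise inequalities below are understood almost everywhere.

**Step 1.** *We fix the parameters of step $k$. They depend only on $k$, $c$, $(\zeta_i)$ and $(m_i)$, and not on $L$, on the sets, or on $f^{(k-1)}$.*

* By Lemma 3(b) choose $\varepsilon>0$ with $1+\pi\varepsilon\le(c_k/c_{k-1})^{1/2}$ and, for all $N\le m_k$, $|w_N-1|\le\zeta_k/4$ and $4c^{m_k}\sum_{j<N}\binom Nj|b_{N,j}|\le\zeta_k/4$.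
* By Lemma 3(c), with $\lambda=2c$ and $c'=c_k$, choose $R\ge m_k$ with $2\sum_j\binom Nj(2c)^jw_j\le c_k^N$ for all $N>R$.
* Choose $\tau\in(0,1)$ with $\sigma:=2c^R2^R\tau\le\zeta_k/8$.
* Choose $\delta_k\in(0,1)$ with $m_kR^{m_k}\delta_k\le\tau^{R+1}$.

**Step 2.** *We define the good set $G$.* Let $B\subset\Omega^R$ be the set of $s$ such that $(s_{\iota(1)},\dots,s_{\iota(N)})\in S_{N,k}$ for some $1\le N\le m_k$ and some injection $\iota:[N]\to[R]$. It is symmetric, and $|B|\le\sum_{N\le m_k}R^N\delta_k\le\tau^{R+1}$. For $r\in\Omega^N$ let $B_r=\{t\in\Omega^{R-N}:(r,t)\in B\}$. Put $\tau_N=\tau^{R+1-N}$ for $0\le N\le R$ and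
$$D_N=\{r\in\Omega^N:|B_r|>\tau_N\}\quad(1\le N\le R),\qquad G=\{s\in\Omega^R:s_T\notin D_{|T|}\text{ for all }\emptyset\ne T\subset[R]\}.$$
The sets $D_N$ are Borel and symmetric, $D_R=B$ (as $\tau_R=\tau<1$), and $G$ is Borel and symmetric.

**Step 3.** *We prove that fibers are removed entirely or hardly at all.* Claim: for $r\in\Omega^N$, $0\le N\le R$, either some $r_I\in D_{|I|}$ with $\emptyset\ne I\subset[N]$, and then $(r,t)\notin G$ for all $t$; or $|\{t\in\Omega^{R-N}:(r,t)\notin G\}|\le2^R\tau$.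

The first alternative is clear from the definition of $G$. In the second case, if $(r,t)\notin G$, then some $(r_I,t_J)\in D_{|I|+|J|}$ with $I\subset[N]$ and $J\subset[R-N]$, and $J\ne\emptyset$ because no $r_I$ is in $D_{|I|}$. For fixed $I,J$, Markov's inequality and Fubini (with the symmetry of $B$) give
$$|\{t_J:(r_I,t_J)\in D_{|I|+|J|}\}|\le\frac1{\tau_{|I|+|J|}}\int|B_{(r_I,t_J)}|\,dt_J=\frac{|B_{r_I}|}{\tau_{|I|+|J|}}\le\frac{\tau_{|I|}}{\tau_{|I|+|J|}}=\tau^{|J|}\le\tau .$$
Here $|B_{r_I}|\le\tau_{|I|}$ because $r_I\notin D_{|I|}$ or, if $I=\emptyset$, because $|B|\le\tau^{R+1}=\tau_0$. There are at most $2^N2^{R-N}=2^R$ pairs $(I,J)$, which proves the claim.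

**Step 4.** *We define the new lower-order functions and compare them with the old ones.* Let $Z=\int f_R^{(k-1)}1_G$ and, for $N\le R$,
$$f_N'(r)=Z^{-1}\int_{\Omega^{R-N}}f_R^{(k-1)}(r,t)1_G(r,t)\,dt .$$
By (10), $|f_R^{(k-1)}|\le2c^R$, and $\int f_R^{(k-1)}(r,t)\,dt=f_N^{(k-1)}(r)$ for almost every $r$. So by the claim, for almost every $r$, either $Zf_N'(r)=0$, or
$$|Zf_N'(r)-f_N^{(k-1)}(r)|\le2c^R\cdot2^R\tau=\sigma .$$
For $N=0$ there is no nonempty $I$, so the second alternative holds and says $|Z-1|\le\sigma\le\frac18$. In particular $Z\ne0$. Hence, since $\Pi_{k-1}c_{k-1}^N\ge1$ and $\frac{1+1/8}{1-1/8}<2$,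
$$|f_N'|\le\frac{|f_N^{(k-1)}|+\sigma}{1-\sigma}\le2\Pi_{k-1}c_{k-1}^N,\qquad f_0'=1 .\tag{11}$$
If $r\in S_{N,k}$ with $N\le m_k$, then $B_r=\Omega^{R-N}$, so $|B_r|=1>\tau_N$, $r\in D_N$ and $f_N'(r)=0$. The $f_N'$ are bounded, symmetric and consistent up to $R$. Let $f^{(k)}$ be the family (7) with the weights $w_j=1/\Gamma(1+\varepsilon j)$. It is symmetric and consistent with $f_0^{(k)}=1$.

**Step 5.** *We estimate $f_N^{(k)}$ for $N\le m_k$.* By (8), $b_{N,N}=w_N$ and (11),
$$|f_N^{(k)}-w_Nf_N'|\le2\Pi_{k-1}c_{k-1}^N\sum_{j<N}\binom Nj|b_{N,j}|\le4c^{m_k}\sum_{j<N}\binom Nj|b_{N,j}|\le\frac{\zeta_k}4 .$$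
Since $\sigma\le\zeta_k/8\le\frac18$, we have $(1-\sigma)^{-1}=1+\sigma/(1-\sigma)\le1+\zeta_k/7$. Moreover $(1+\frac{\zeta_k}4)(1+\frac{\zeta_k}7)\le1+\frac37\zeta_k$, and $(1+\frac37)\frac{\zeta_k}8\le\frac{\zeta_k}4$. Therefore
$$|f_N^{(k)}|\le\Big(1+\frac{\zeta_k}4\Big)\frac{|f_N^{(k-1)}|+\sigma}{1-\sigma}+\frac{\zeta_k}4\le(1+\zeta_k)|f_N^{(k-1)}|+\zeta_k .\tag{12}$$
On $S_{N,k}$ we have $f_N'=0$, so
$$|f_N^{(k)}|\le\zeta_k\quad\text{on }S_{N,k}.\tag{13}$$
By (12) and $\Pi_{k-1}c_{k-1}^N\ge1$, $|f_N^{(k)}|\le(1+2\zeta_k)\Pi_{k-1}c_{k-1}^N\le\Pi_kc_k^N$.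

**Step 6.** *We estimate $f_N^{(k)}$ for $m_k<N\le R$.* By (8), (11) and Lemma 3(a),
$$|f_N^{(k)}|\le2\Pi_{k-1}c_{k-1}^N\cdot3(1+\pi\varepsilon)^N\le6\Pi_{k-1}(c_{k-1}c_k)^{N/2}=6\Pi_{k-1}\Big(\frac{c_{k-1}}{c_k}\Big)^{N/2}c_k^N\le\Pi_{k-1}c_k^N ,$$
where the last inequality is the assumption on $m_k$.

**Step 7.** *We estimate $f_N^{(k)}$ for $N>R$.* By (11), $|d_j|\le\sum_i\binom ji2\Pi_{k-1}c_{k-1}^i=2\Pi_{k-1}(1+c_{k-1})^j\le2\Pi_{k-1}(2c)^j$. So by (7) and the choice of $R$,
$$|f_N^{(k)}|\le2\Pi_{k-1}\sum_j\binom Nj(2c)^jw_j\le\Pi_{k-1}c_k^N .$$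
Steps 5–7 prove (10) for $k$.

**Step 8.** *We conclude.* Let $f=f^{(L)}$. By (10), $|f_N|\le2c^N$. On $S_{N,k}$ with $N\le m_k$ we start from (13) at step $k$. Since $N\le m_k\le m_i$ for $i\ge k$, (12) holds at the later steps $i=k+1,\dots,L$. Iterating,
$$|f_N|\le\sum_{i=k}^L\zeta_i\prod_{l=i+1}^L(1+\zeta_l)\le2\sum_{i\ge k}\zeta_i .\qquad\square$$

## 10. A tree of averages: Theorem B

Let $0<q<1$ and $C>1$, and fix $c\in(1,C)$.

**Step 1.** *We choose the parameters, in an order that respects Lemma 4.* With $c_k$ as in Lemma 4, choose for $k\ge1$ numbers $\kappa_k,\theta_k\in(0,1)$ and then integers $m_k\ge1$, nondecreasing, with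
$$\kappa_k+2\theta_k^{1-q}+2(c/C)^{m_k}\le2^{-3k-3},\qquad(c_{k-1}/c_k)^{m_k/2}\le\tfrac16 .\tag{14}$$
Choose $\zeta_k\in(0,1]$ with $2\sum_{i\ge k}\zeta_i\le\kappa_k$ for all $k$ and $\prod(1+2\zeta_k)\le2$. For instance, $\zeta_i=2^{-i-2}\min_{j\le i}\kappa_j$ works: $2\sum_{i\ge k}\zeta_i\le2^{-k}\kappa_k$, and $\prod(1+2\zeta_i)\le\exp(2\sum\zeta_i)\le e^{\kappa_1}\le2$, since $\kappa_1\le2^{-6}$ by (14). Let $\delta_k$ be as in Lemma 4. Finally choose positive integers $n_1,n_2,\dots$ so large that, with $\nu_k=n_1\cdots n_k$ and $\nu_0=1$,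
$$\frac{(m_k+1)\theta_k^{-q}}{\nu_k\delta_k}\le2^{-k-3}\qquad(k\ge1).\tag{15}$$

**Step 2.** *We define the space.* Let $\mathcal T$ be the rooted tree in which every node of level $k$ has $n_{k+1}$ children. It has $\nu_k$ nodes of level $k$. Write $|v|$ for the level of $v$ and $\emptyset$ for the root. Take $\mathcal I=\mathcal T$, $E=\ell_q(\mathcal T)$, and $e_v=2^{-|v|}u_v$. Let $\mathcal R$ be the closure of the linear span $\mathcal R_0$ of

* (i) $\varphi^{[j]}\otimes u_v-\varphi\otimes u_v$, for scalar $\varphi\in L_1(\Omega^{N-1})$, $N\ge1$, $1\le j\le N$, $v\in\mathcal T$;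
* (ii) $\varphi\otimes\Big(e_v-\dfrac1{n_{|v|+1}}\displaystyle\sum_{v'\text{ child of }v}e_{v'}\Big)$, for scalar $\varphi\in L_1(\Omega^N)$, $N\ge0$, $v\in\mathcal T$.

Relation (ii) says that each $e_v$ is the average of its children, which are half as long. In $E$ itself this rewriting is expensive: the average of the $n_1$ children of the root has quasi-norm $\frac12n_1^{1/q-1}$. The elements (i) are exactly (4), so (R1) holds. By (5), $H\mapsto1_A\otimes H$ maps elements (i) to elements (i). Also $1_A\otimes(\varphi\otimes e)=(1_A\otimes\varphi)\otimes e$ for $e\in E$, so elements (ii) go to elements (ii). As this map is continuous, (R2) holds. Let $X=\mathcal V/\mathcal R$ and $P$ be given by Proposition 1, so $X$ is a separable $q$-Banach space and $\|P\|\le C$.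

**Step 3.** *We show $X^*=\{0\}$.* Let $\psi\in X^*$, $v\in\mathcal T$ and $\varphi\in L_1(\Omega^N)$. Iterating (ii), modulo $\mathcal R$ the element $\varphi\otimes e_v$ is the average of the $\varphi\otimes e_{v'}$ over the descendants $v'$ of $v$ at any level $j>|v|$. Hence
$$|\psi Q(\varphi\otimes e_v)|\le\max_{v'}\|\psi\|\,\|\varphi\otimes e_{v'}\|=\|\psi\|\,C^N\|\varphi\|_{L_1}2^{-j}\longrightarrow0\qquad(j\to\infty).$$
Linear combinations of the elements $\varphi\otimes u_v$ are dense in $\mathcal V$, so $\psi=0$.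

It remains to show $X\ne\{0\}$. We prove $\|Qe_\emptyset\|\ge\frac13$.

**Step 4.** *We choose a competitor $H$ that involves finitely many levels.* Let $a>\|Qe_\emptyset\|$. Since $\mathcal R_0$ is dense in $\mathcal R$ and the $q$-norm is continuous, there is $\rho\in\mathcal R_0$ such that $H=e_\emptyset-\rho$ has $\|H\|<a$. Fix a representation of $\rho$ as a finite linear combination of generators (i), (ii). Each generator involves finitely many nodes, so there is $L\ge1$ such that all nodes occurring in these generators have level $\le L$. In particular every generator (ii) used has $|v|<L$. Write $H_N=\sum_{|v|\le L}h_N^vu_v$ and $g_N=\|H_N\|_E$, so $\sum_NC^N\int g_N<a$.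

**Step 5.** *We choose a branch at random along which $H$ is rarely dominant.* Let $u$ be a uniformly random node of level $L$, and let $u|k$ be its ancestor of level $k$, which is uniform among the $\nu_k$ nodes of level $k$. For $1\le k\le L$ and $N\ge0$ put $S_{N,k}=\{s\in\Omega^N:|h_N^{u|k}|>\theta_kg_N\}$. As in (9),
$$\sum_{|v|=k}1_{\{|h_N^v|>\theta_kg_N\}}\le\theta_k^{-q},\qquad\sum_{|v|=k}|h_N^v|1_{\{|h_N^v|\le\theta_kg_N\}}\le\theta_k^{1-q}g_N,\qquad\sum_v|h_N^v|\le g_N .$$
Hence the random variables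
$$\alpha_k=\sum_{N=0}^{m_k}|S_{N,k}|,\qquad\beta_k=2^k\nu_k\sum_NC^N\!\int|h_N^{u|k}|1_{S_{N,k}^c},\qquad\gamma_k=2^k\nu_k\sum_NC^N\!\int|h_N^{u|k}|$$
satisfy $\mathbb E\alpha_k\le(m_k+1)\theta_k^{-q}/\nu_k$, $\mathbb E\beta_k\le2^k\theta_k^{1-q}a$ and $\mathbb E\gamma_k\le2^ka$. By Markov's inequality, and (15) for the first, each of the events
$$\alpha_k>\delta_k,\qquad\beta_k>2^{k+3}\,2^k\theta_k^{1-q}a,\qquad\gamma_k>2^{k+3}\,2^ka$$
has probability at most $2^{-k-3}$. The total over $1\le k\le L$ is at most $3\sum_{k\ge1}2^{-k-3}=\frac38<1$. Fix $u$ for which none of them occurs. Since $\alpha_k\le\delta_k<1$, we have $S_{0,k}=\emptyset$, and $|S_{N,k}|\le\delta_k$ for $1\le N\le m_k$. Lemma 4 gives a consistent family $(f_N)$ with $f_0=1$, $|f_N|\le2c^N$, and $|f_N|\le2\sum_{i\ge k}\zeta_i\le\kappa_k$ a.e. on $S_{N,k}$ for $1\le k\le L$, $1\le N\le m_k$. Here it matters that $\delta_k$ was fixed before $L$ was known.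

**Step 6.** *We build a functional along the branch that kills $\rho$.* Let $\mathcal V_L$ be the space of $K\in\mathcal V$ with $K_N=\sum_{|v|\le L}k_N^vu_v$. It contains $e_\emptyset$, $H$ and all generators in the representation of $\rho$. Put
$$\Phi(K)=\sum_N\sum_{k=0}^L2^k\nu_k\int k_N^{u|k}f_N\qquad(K\in\mathcal V_L),$$
which converges absolutely since $|f_N|\le2C^N$. For scalar $\varphi\in L_1(\Omega^N)$ and $|v|\le L$,
$$\Phi(\varphi\otimes e_v)=\begin{cases}\nu_{|v|}\int\varphi f_N&\text{if }v=u|\,|v|,\\0&\text{otherwise.}\end{cases}$$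
By (6), $\Phi$ kills the generators (i) in $\mathcal V_L$. For a generator (ii) with $|v|=k<L$: if $v=u|k$, exactly one child of $v$ is $u|(k+1)$, and the value is $(\nu_k-\nu_{k+1}/n_{k+1})\int\varphi f_N=0$; otherwise all terms vanish. Hence $\Phi(\rho)=0$ and $\Phi(H)=\Phi(e_\emptyset)=f_0=1$.

**Step 7.** *We estimate $\Phi(H)$ level by level.* Level $0$ contributes at most $\sum_N2c^N\int|h_N^\emptyset|\le2a$. For $1\le k\le L$ we split into three parts. The part on $S_{N,k}$ with $N\le m_k$ (so $N\ge1$, as $S_{0,k}=\emptyset$) contributes at most $\kappa_k\gamma_k$. The part on $S_{N,k}^c$ with $N\le m_k$ contributes at most $2\beta_k$, because $|f_N|\le2C^N$. The part $N>m_k$ contributes at most $2(c/C)^{m_k}\gamma_k$, because $2c^N=2(c/C)^NC^N$. By the choice of $u$ and (14), level $k$ contributes at most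
$$\kappa_k\gamma_k+2\beta_k+2(c/C)^{m_k}\gamma_k\le2^{2k+3}a\Big(\kappa_k+2\theta_k^{1-q}+2(c/C)^{m_k}\Big)\le2^{-k}a .$$
Hence $1=\Phi(H)\le2a+\sum_{k\ge1}2^{-k}a=3a$, that is, $a\ge\frac13$. As $a>\|Qe_\emptyset\|$ was arbitrary, $\|Qe_\emptyset\|\ge\frac13$ and $X\ne\{0\}$. $\blacksquare$

By the Hahn–Banach theorem a nonzero locally convex quasi-Banach space has nonzero continuous functionals, so this $X$ is not locally convex. Its projections onto the constants have norm at most $C$ on every $L_p(X)$, $1\le p<\infty$. By Theorem C, since $X$ is not locally convex, the iterates satisfy $\liminf_NN^{-1/2}\|P^{(N)}\|>0$ for every $p\in[1,\infty)$.
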